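# Coloring axis-parallel boxes by stacking empty rectangles

Throughout, $\lg$ is the logarithm to base $2$, $\ln$ is the natural logarithm, and $[k]=\{1,\dots,k\}$.

## 1. One planar point set inside $\mathbb R^4$

Take $n$ axis-parallel boxes in $\mathbb R^k$. We want to color them so that every point lying in at least two of the boxes sees at least two colors. How many colors can the boxes force us to use?

**Definition.** A *box* in $\mathbb R^k$ is a product $[a_1,b_1]\times\cdots\times[a_k,b_k]$. For a finite set $\mathcal B$ of boxes, the hypergraph $N_{\mathcal B}$ has vertex set $\mathcal B$, and its hyperedges are the sets $\mathcal B_p=\{B\in\mathcal B:p\in B\}$ for $p\in\mathbb R^k$. A coloring of $\mathcal B$ is *proper* if no hyperedge $\mathcal B_p$ with $|\mathcal B_p|\ge 2$ is monochromatic, and $\chi(N_{\mathcal B})$ is the least number of colors in a proper coloring.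

Some cases by hand. Pairwise disjoint boxes need one color. Nested boxes $B_1\supset B_2\supset\cdots\supset B_n$ with $n\ge2$ need only two: every nonempty hyperedge is some $\{B_1,\dots,B_i\}$, so color $B_1$ red and all the others blue. So a large hyperedge is easy to satisfy. The restrictive hyperedges are those of size exactly $2$, since they act as edges of a graph. For instance, let
$$A=[0,2]\times[0,1],\qquad B=[1,3]\times[0,3],\qquad C=[0,2]\times[1,2].$$
The point $(2,0)$ lies in $A,B$ and not in $C$; the point $(0,1)$ lies in $A,C$ and not in $B$; the point $(2,2)$ lies in $B,C$ and not in $A$. All three pairs are hyperedges, and three colors are needed.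

We look for many such private pairs, starting from points in the plane.

**Definition.** Let $P\subset\mathbb R^2$ be finite with distinct $x$-coordinates and distinct $y$-coordinates. A pair $(u,v)\in P^2$ is a *good pair* if $x(u)<x(v)$, $y(u)<y(v)$, and the rectangle $[x(u),x(v)]\times[y(u),y(v)]$ contains no point of $P$ other than $u,v$. The graph $G_P$ has vertex set $P$, and its edges are the good pairs. Its *independence number* $\alpha(G_P)$ is the largest size of a set of vertices spanning no edge.

If $P$ is an increasing chain, $G_P$ is a path, and $\alpha(G_P)=\lceil |P|/2\rceil$. If $P$ is decreasing, there are no edges. In general $G_P$ has no triangle: three pairwise adjacent points would form an increasing chain, and then the middle one would lie in the rectangle of the other two. Odd cycles do occur, however. Let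
$$a=(1,1),\quad b=(2,3),\quad c=(3,4),\quad d=(4,2),\quad e=(5,5).$$
Here $d$ is incomparable to $b$ and to $c$. The pairs $ab,bc,ce,ad,de$ are good. The other increasing pairs are not: $b$ lies in the rectangle of $a,c$; $c$ lies in the rectangle of $b,e$; and $b$ lies in the rectangle of $a,e$. So $G_P$ is the $5$-cycle $a,b,c,e,d$, with $\alpha(G_P)=2$.

Here is the easy case of everything that follows.

**Proposition 1.** Let $P$ be as in the definition, with $|P|=N$. There are $N$ distinct boxes $B_v$ ($v\in P$) in $\mathbb R^4$, all containing the origin, such that for every edge $uv$ of $G_P$ some point lies in $B_u$ and $B_v$ and in no other $B_w$. Consequently their hypergraph has $\chi\ge N/\alpha(G_P)$.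

*Proof.* Let $i(v)$ and $j(v)$ be the ranks, from $1$ to $N$, of $x(v)$ and $y(v)$ among the $x$- and $y$-coordinates of $P$. Put
$$B_v=[0,\,N+1-i(v)]\times[0,\,i(v)]\times[0,\,N+1-j(v)]\times[0,\,j(v)].$$
These boxes are distinct and contain the origin. Let $(u,v)$ be a good pair and let
$$p=\big(N+1-i(v),\ i(u),\ N+1-j(v),\ j(u)\big).$$
Then $p\in B_w$ means $i(w)\le i(v)$, $i(w)\ge i(u)$, $j(w)\le j(v)$, $j(w)\ge j(u)$; that is, $w$ lies in the rectangle spanned by $u$ and $v$. Only $u$ and $v$ do. So $\{B_u,B_v\}$ is a hyperedge.

In a proper coloring, each color class is therefore an independent set of $G_P$, of size at most $\alpha(G_P)$. There are $N$ boxes, so there are at least $N/\alpha(G_P)$ classes. $\square$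

For the $5$-cycle above, $B_b=[0,4]\times[0,2]\times[0,3]\times[0,3]$ and $B_c=[0,3]\times[0,3]\times[0,2]\times[0,4]$. The pair $(b,c)$ gives $p=(3,2,2,3)$. It is not in $B_a$, whose second side is $[0,1]$, and not in $B_d$ or $B_e$, whose first sides are $[0,2]$ and $[0,1]$. These five boxes need at least $\lceil 5/2\rceil=3$ colors.

The proof says that the four coordinates read the four functions $x,-x,y,-y$, and that a point of $\mathbb R^4$ cuts out a rectangle of the plane. What can more coordinates, or a better use of these four, force?

## 2. How many logarithms can boxes force?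

The following question is posed in "Intersperse Coloring" (https://uwspace.uwaterloo.ca/bitstream/handle/10012/3331/thesis.pdf?sequence=1&isAllowed=y).

**Conjecture (Smorodinsky).** For every fixed $k\ge2$ there is a constant $C_k$ such that $\chi(N_{\mathcal B})\le C_k\lg^{k-1}n$ for every set $\mathcal B$ of $n\ge2$ axis-parallel boxes in $\mathbb R^k$.

For $k=2$ this is a theorem of Smorodinsky: $\chi(N_{\mathcal B})=O(\lg n)$. These notes show that the conjecture is false for every $k\ge4$; they make no claim about $k=3$. For $k\ge4$ put
$$M_k=\binom{k-3}{\lfloor k/2\rfloor-2},\qquad T_k=\max\{2k-4,\ 2M_k-1\}.$$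

**Theorem 2.** For every $k\ge4$ there are $c_k>0$ and $n_k$ such that for every $n\ge n_k$ there is a set $\mathcal B$ of $n$ axis-parallel boxes in $\mathbb R^k$ with
$$\chi(N_{\mathcal B})\ \ge\ c_k\left(\frac{\lg n}{(\lg\lg n)^2}\right)^{T_k}.$$
All but a set of pairwise disjoint, isolated boxes of $\mathcal B$ contain a common point. The bound already follows from hyperedges of size exactly $2$.

**Corollary 3.** For every $k\ge4$ we have $T_k\ge2k-4\ge k$, so $\chi(N_{\mathcal B})/\lg^{k-1}n$ is unbounded and the conjecture is false in dimension $k$. More strongly, no bound $O(\lg^h n)$ with $h<T_k$ holds in dimension $k$. Moreover $T_k\ge M_k\ge 2^{k-4}/(k-2)$ grows exponentially in $k$.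

In $\mathbb R^4$ the theorem gives $\Omega\big(\lg^4n/(\lg\lg n)^8\big)$ against the conjectured $O(\lg^3n)$.

How far does Proposition 1 take us? Section 6 constructs sets $P$ with $N/\alpha(G_P)$ of order $\ln N/(\ln\ln N)^2$. So one point set gives roughly one logarithm, in $\mathbb R^4$, where the conjecture allows three. We need to multiply several logarithms together in the same few coordinates.

## 3. Stacking copies, and where repeated coordinates fail

**Definition.** For $T\ge1$ let $H_T$ be the graph on $P^T$ in which $u=(u_1,\dots,u_T)$ and $v=(v_1,\dots,v_T)$ are adjacent iff for some $r$ we have $u_i=v_i$ for all $i<r$ and $u_rv_r\in E(G_P)$. (The coordinates after $r$ are arbitrary.)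

This is a lexicographic power of $G_P$. For example, if $P=\{a,b\}$ with $a,b$ adjacent, then $H_2$ is the complete graph on $4$ vertices: two distinct pairs first differ at position $1$ or $2$, and there they differ by the edge $ab$.

**Lemma 4.** $\alpha(H_T)\le\alpha(G_P)^T$.

*Proof.* Induction on $T$; for $T=1$ the graphs are equal. Let $T\ge 2$ and let $I$ be independent in $H_T$. If two elements of $I$ had first coordinates adjacent in $G_P$, they would be adjacent in $H_T$ (with $r=1$). So the first coordinates occurring in $I$ form an independent set of $G_P$, and there are at most $\alpha(G_P)$ of them. Fix one. If two suffixes of elements with this first coordinate were adjacent in $H_{T-1}$, via $r$, then the elements would be adjacent in $H_T$, via $r+1$. So there are at most $\alpha(G_P)^{T-1}$ suffixes. Multiply. $\square$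

Suppose boxes $B_v$, $v\in P^T$, in $\mathbb R^k$ make every edge of $H_T$ a hyperedge. Then, exactly as before, $\chi\ge N^T/\alpha(H_T)\ge(N/\alpha(G_P))^T$. The number of boxes is $n=N^T$, so $\lg N=\lg n/T$, and we would have $T$ logarithms up to constants and $\lg\lg$ factors. To beat the conjecture we need $T\ge k$.

**The first attempt.** Stay in $\mathbb R^4$ and read every coordinate of $u\in P^T$ with the same four functions. That is, for each $g\in\{x,-x,y,-y\}$ order $P^T$ lexicographically by $(g(v_1),\dots,g(v_T))$, let $\rho_g(v)$ be the rank of $v$, and let $B_v$ be the product of the four intervals $[0,n+1-\rho_g(v)]$.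

Already $T=2$ fails. Take the five-point set of Section 1 and
$$u=(b,a),\qquad v=(c,a),\qquad w=(b,e).$$
Since $bc$ is an edge of $G_P$, $uv$ is an edge of $H_2$. For $g\in\{x,y\}$ we have $g(b)<g(c)$, so $\rho_g(w)<\rho_g(v)$. For $g\in\{-x,-y\}$ the elements $w$ and $u$ agree in the first coordinate, and $g(e)<g(a)$, so $\rho_g(w)<\rho_g(u)$. In every coordinate $B_w$ therefore reaches further than $B_u\cap B_v$, so every point of $B_u\cap B_v$ lies in $B_w$. The pair $\{B_u,B_v\}$ is not a hyperedge.

Let us locate the failure. The intruder $w$ copies $u$ at the level $r$ where $u,v$ split, and then improves at a later level. On the coordinates reading $x$ or $y$ at level $r$, copying $u$ already beats $v$, so $w$ is safe there. Only the coordinates reading $-x$ or $-y$ at level $r$ still restrict $w$, and there $w$ must not be behind $u$. In the attempt these two coordinates read $-x$ and $-y$ at the later level too, and moving up and to the right improves both.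

This suggests the cure: at every later level, the coordinates that read $-x$ or $-y$ at level $r$ should include two that read *opposite* functions, such as $x$ and $-x$. Then no change at the later level can improve both. By symmetry, an intruder copying $v$ at level $r$ has to be stopped on the coordinates reading $x$ or $y$ at level $r$. So different levels must use the same $k$ coordinates in mutually crossing ways.

## 4. Schemes, and boxes that realize the product

Let $\Sigma=\{x,-x,y,-y\}$, regarded as real functions on $P$; each is injective on $P$. The symbols $x,-x$ are *opposite*, and so are $y,-y$.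

**Definition.** For $f:[k]\to\Sigma$ put $V(f)=f^{-1}(\{x,y\})$ and $U(f)=f^{-1}(\{-x,-y\})$. We say $f$ *splits* a set $A\subseteq[k]$ if $f$ takes two opposite values on $A$.

For $k=4$, written as the list of its values, $f=(-x,-y,x,y)$ has $U(f)=\{1,2\}$ and $V(f)=\{3,4\}$. It splits $\{1,3\}$, $\{2,4\}$ and $[4]$, but not $\{1,2\}$. Every function onto $\Sigma$ splits $[k]$.

A box has two ends in each direction. If the box contains the origin, its upper ends are tested by points with all coordinates positive, and its lower ends by points with all coordinates negative; these two tests do not interfere. So we may use two independent systems of orders, marked $+$ and $-$, and assign each level $r$ to one of them by a sign $\kappa_r$.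

**Definition.** A *$k$-scheme of length $T$* consists of functions $g_r^+,g_r^-:[k]\to\Sigma$ and signs $\kappa_r\in\{+,-\}$, for $1\le r\le T$, such that

* (S1) $g_r^{\kappa_r}$ is onto $\Sigma$ for every $r$;
* (S2) if $j<r$, then $g_j^{\kappa_r}$ splits $[k]$;
* (S3) if $j>r$, then $g_j^{\kappa_r}$ splits both $U(g_r^{\kappa_r})$ and $V(g_r^{\kappa_r})$.

(S1) says that at its own level $r$ sees whole rectangles. (S3) is the cure just found. (S2) stops intruders that change an earlier level; it is weak, because at an earlier level $u$ and $v$ agree and all $k$ coordinates help. As an example, $k=4$, $T=1$, $g_1^+=(x,-x,y,-y)$, $\kappa_1=+$ and any $g_1^-$ form a scheme; (S2) and (S3) are empty. This is the situation of Proposition 1.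

**Proposition 5.** If a $k$-scheme of length $T$ exists and $|P|=N$, then there are $N^T$ distinct boxes in $\mathbb R^k$, all containing the origin, whose hypergraph has $\chi\ge(N/\alpha(G_P))^T$.

*Proof.* Let $\Omega=P^T$ and $n=N^T$.

**Step 1: the boxes.** This step turns the scheme into boxes and translates membership of points into ranks. For $s\in[k]$ and $\kappa\in\{+,-\}$ order $\Omega$ by comparing the vectors
$$\big(g_1^\kappa(s)(v_1),\dots,g_T^\kappa(s)(v_T)\big)$$
lexicographically. Each $g_i^\kappa(s)$ is injective on $P$, so different $v$ have different vectors and this is a linear order. Let $\rho_s^\kappa(v)\in\{1,\dots,n\}$ be the rank of $v$, and put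
$$B_v=\prod_{s=1}^k\big[-(n+1-\rho_s^-(v)),\ n+1-\rho_s^+(v)\big].$$
All ends have absolute value at least $1$, so the origin lies in every box; the boxes are distinct because the ranks $\rho_1^+(v)$ are. For $t\in\{1,\dots,n\}^k$ let $p=\kappa\,(n+1-t_s)_{s\in[k]}$. If $\kappa=+$, all coordinates of $p$ are positive, so only the upper ends matter, and $p\in B_v$ iff $n+1-t_s\le n+1-\rho_s^+(v)$ for all $s$. If $\kappa=-$, only the lower ends matter, with the same outcome for $\rho^-_s$. In both cases
$$p\in B_v\iff\rho_s^\kappa(v)\le t_s\ \text{ for all } s\in[k]. \tag{1}$$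

**Step 2: the test point of an edge.** We want to show that *if $uv\in E(H_T)$, then some point lies in $B_u$ and $B_v$ and in no other $B_w$*. Let $r$ be the first index with $u_r\ne v_r$, so $u_rv_r\in E(G_P)$. Name the two so that $(u_r,v_r)$ is a good pair with $u_r$ as its lower-left point. Put $\kappa=\kappa_r$ and write
$$g_j=g_j^{\kappa},\quad \rho_s=\rho_s^\kappa,\quad U=U(g_r),\quad V=V(g_r).$$
Let $t_s=\max(\rho_s(u),\rho_s(v))$ and let $p$ be the point in (1). Then $p\in B_u\cap B_v$. For $s\in V$ the function $g_r(s)$ is $x$ or $y$, so $g_r(s)(u_r)<g_r(s)(v_r)$; as $u,v$ agree before $r$, this decides the order. For $s\in U$ the inequality is reversed. Hence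
$$t_s=\rho_s(v)\ \text{ for } s\in V,\qquad t_s=\rho_s(u)\ \text{ for } s\in U. \tag{2}$$

**Step 3: no intruder.** Suppose $w\ne u,v$ and $p\in B_w$. By (1), $\rho_s(w)\le t_s$ for all $s$, and since $w\neq u,v$ these inequalities are strict. We derive a contradiction according to where $w$ leaves $u$ and $v$.

*Case 1: $w_i\ne u_i=v_i$ for some $i<r$.* Let $j$ be the first such index. For every $s$, $w$ precedes strictly whichever of $u,v$ attains $t_s$. Both agree with $w$ before $j$ and have the entry $u_j=v_j\ne w_j$ at $j$. So $g_j(s)(w_j)<g_j(s)(u_j)$ for every $s\in[k]$. By (S2) there are $s,s'$ with $g_j(s')=-g_j(s)$. For these two the inequalities contradict each other.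

*Case 2: $w$ agrees with $u,v$ before $r$, and $w_r\notin\{u_r,v_r\}$.* By (2), $\rho_s(w)<\rho_s(v)$ for $s\in V$, and the first difference between $w$ and $v$ is at $r$. So $g_r(s)(w_r)<g_r(s)(v_r)$ for $s\in V$. Likewise $g_r(s)(w_r)<g_r(s)(u_r)$ for $s\in U$. By (S1) the values on $V$ are both $x$ and $y$, and the values on $U$ are both $-x$ and $-y$. Hence
$$x(u_r)<x(w_r)<x(v_r),\qquad y(u_r)<y(w_r)<y(v_r),$$
so $w_r$ lies in the rectangle of the good pair $(u_r,v_r)$, a contradiction.

*Case 3: $w$ agrees with $u$ up to and including $r$.* As $w\ne u$, there is a first index $j>r$ with $w_j\ne u_j$. For $s\in U$, (2) gives $\rho_s(w)<\rho_s(u)$, hence $g_j(s)(w_j)<g_j(s)(u_j)$. By (S3), $g_j$ takes opposite values at two elements of $U$, which is again a contradiction.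

*Case 4: $w$ agrees with $v$ up to and including $r$.* There is a first index $j>r$ with $w_j\ne v_j$. For $s\in V$, (2) gives $\rho_s(w)<\rho_s(v)$, hence $g_j(s)(w_j)<g_j(s)(v_j)$. By (S3), $g_j$ splits $V$, a contradiction.

If $w$ does not fall under Case 1, it agrees with $u,v$ before $r$, and then $w_r$ is neither, $u_r$, or $v_r$. So the cases are exhaustive.

**Step 4: counting.** Every edge $uv$ of $H_T$ makes $\{B_u,B_v\}$ a hyperedge, so every color class of a proper coloring is independent in $H_T$, and by Lemma 4 has at most $\alpha(G_P)^T$ elements. Hence $\chi\ge N^T/\alpha(G_P)^T$. $\square$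

Only hyperedges of size exactly $2$ were used. Note also that all coordinates of the test points have absolute value $n+1-t_s\ge1$.

## 5. How long can a scheme be?

Now $k$ is fixed and we want $T$ large. This part of the argument is pure combinatorics of functions $[k]\to\Sigma$.

**Two levels per sign in dimension 4.** Consider
$$f_2=(-x,-y,x,y),\qquad f_3=(-x,x,-y,y).$$
Both are onto. We have $U(f_2)=\{1,2\}$, where $f_3$ takes the values $-x,x$, and $V(f_2)=\{3,4\}$, where $f_3$ takes the values $-y,y$. So $f_2,f_3$, in this order, satisfy (S1)–(S3) for a single sign, and we already have $T=2$ in $\mathbb R^4$.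

A third onto function cannot be appended. Suppose $h_1,h_2,h_3:[4]\to\Sigma$ are onto and each later one splits $U$ and $V$ of each earlier one. They are bijections, so $U(h_i),V(h_i)$ are complementary $2$-sets. A bijection has exactly two pairs of indices with opposite values. Since $h_3$ splits $U(h_1),V(h_1)$ and $U(h_2),V(h_2)$, each of these two partitions of $[4]$ is the partition into those pairs, so they coincide. But $h_2$ splits $U(h_1)$, so $U(h_1)$ contains one element of $U(h_2)$ and one of $V(h_2)$, a contradiction.

So one sign carries only two levels in dimension $4$, and this is where the second sign enters. Put the first levels on the sign $+$ and the remaining levels on $-$. For the $+$ levels, all later levels must still split their $U$ and $V$ in the $+$ system. However, the later levels need not be *onto* in the $+$ system, because they do their own work in the $-$ system. So one non-onto function $f_*$ can serve for all of them. In dimension $4$,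
$$f_*=(-x,x,x,-x)$$
splits $\{1,2\}$, $\{3,4\}$, $\{1,3\}$ and $\{2,4\}$, which are $U(f_2),V(f_2),U(f_3),V(f_3)$. In the other direction, for the $-$ levels, the earlier levels only have to split $[4]$ in the $-$ system, and any onto function does that. We get a $4$-scheme of length $4$:
$$\begin{array}{c|cccc} r&1&2&3&4\\ \hline \kappa_r&+&+&-&-\\ g_r^+&f_2&f_3&f_*&f_*\\ g_r^-&f_2&f_2&f_2&f_3\end{array}$$
Since $4>3$, this already beats the conjectured exponent in $\mathbb R^4$, once the planar sets of Section 6 are available.

**Definition.** A *half-scheme of length $M$* is a sequence $f_1,\dots,f_M,f_*:[k]\to\Sigma$ such that $f_1,\dots,f_M$ are onto and, for $1\le i\le M$, each of $f_{i+1},\dots,f_M,f_*$ splits both $U(f_i)$ and $V(f_i)$. If $f_*$ is omitted together with its conditions, the half-scheme is called *open*.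

The functions $f_2,f_3,f_*$ above are a half-scheme of length $2$ for $k=4$, up to the names of the indices. Omitting $f_*$ always turns a half-scheme into an open one of the same length.

**Lemma 6.** A half-scheme $f_1,\dots,f_M,f_*$ and an open half-scheme $f'_1,\dots,f'_{M'}$ (with $M,M'\ge1$) yield a $k$-scheme of length $M+M'$.

*Proof.* For $r\le M$ let $\kappa_r=+$, $g_r^+=f_r$, $g_r^-=f_1$. For $r=M+i$ with $1\le i\le M'$ let $\kappa_r=-$, $g_r^-=f'_i$, $g_r^+=f_*$. We check the three conditions.

(S1): $g_r^{\kappa_r}$ is $f_r$ or $f'_{r-M}$, which is onto.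

(S2): let $j<r$. If $r\le M$, then $\kappa_r=+$ and $g_j^+=f_j$ is onto. If $r>M$, then $\kappa_r=-$ and $g_j^-$ is $f_1$ (when $j\le M$) or $f'_{j-M}$ (when $j>M$), again onto. Onto functions split $[k]$.

(S3): let $j>r$. If $r\le M$, then $\kappa_r=+$ and $g_j^+$ is $f_j$ with $j>r$ (when $j\le M$) or $f_*$ (when $j>M$). Each splits $U(f_r)$ and $V(f_r)$. If $r=M+i$, then $\kappa_r=-$ and $g_j^-=f'_{j-M}$ with $j-M>i$, which splits $U(f'_i)$ and $V(f'_i)$. $\square$

**Lemma 7.** For $k\ge4$ there is a half-scheme of length $k-2$, hence a $k$-scheme of length $2k-4$.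

*Proof.* We generalize the example, keeping $U(f_j)=\{1,j\}$. Index the functions by $j=2,\dots,k-1$.

* $f_2$: $1\mapsto-x$, $2\mapsto-y$, $3\mapsto x$, and $s\mapsto y$ for $s\ge4$.
* $f_j$ for $3\le j\le k-1$: $1\mapsto-x$, $j\mapsto-y$, $s\mapsto x$ for $2\le s<j$, and $s\mapsto y$ for $s>j$.
* $f_*$: $1\mapsto-x$, $k\mapsto-x$, and $s\mapsto x$ for $2\le s\le k-1$.

*Onto.* $f_2$ is onto because $k\ge4$. For $3\le j\le k-1$ the value $x$ is taken at $2$ and the value $y$ at $k$, so $f_j$ is onto. In all cases $U(f_j)=\{1,j\}$ and $V(f_j)=\{2,\dots,k\}\setminus\{j\}$.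

*Later $f_j$.* Let $2\le i<j\le k-1$; then $j\ge3$. On $U(f_i)=\{1,i\}$, $f_j$ takes the values $-x$ at $1$ and $x$ at $i$, since $2\le i<j$. Both $j$ and $k$ lie in $V(f_i)$, with $f_j(j)=-y$ and $f_j(k)=y$. So $f_j$ splits both.

*The function $f_*$.* Let $2\le i\le k-1$. On $\{1,i\}$ it takes the values $-x,x$. The set $V(f_i)$ contains $k$, with value $-x$, and some element of $\{2,\dots,k-1\}\setminus\{i\}$, with value $x$; such an element exists because $k-2\ge2$.

So this is a half-scheme of length $k-2$. Apply Lemma 6 to it and to the open half-scheme obtained by omitting $f_*$. $\square$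

With more coordinates one can do much better. The idea is to reserve two coordinates for the values $y,-y$, so that being onto costs nothing, and to obtain all splittings from the values $\pm x$ on a crossing family of sets.

**Lemma 8.** For $k\ge6$ there is a $k$-scheme of length $2M_k-1$.

*Proof.* Let $m=k-2\ge4$ and let $\mathcal A$ be the family of $\lfloor m/2\rfloor$-subsets of $[m]$ containing $1$. Since $\lfloor m/2\rfloor-1=\lfloor k/2\rfloor-2$,
$$|\mathcal A|=\binom{m-1}{\lfloor m/2\rfloor-1}=\binom{k-3}{\lfloor k/2\rfloor-2}=M_k,$$
and since $1\le\lfloor m/2\rfloor-1\le m-2$, this is at least $m-1\ge3$.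

*Crossing.* For distinct $A,B\in\mathcal A$ the four sets $A\cap B$, $A\setminus B$, $B\setminus A$, $[m]\setminus(A\cup B)$ are nonempty. The first contains $1$. The next two are nonempty because $|A|=|B|$ and $A\ne B$. The last is nonempty because $A$ and $B$ share $1$, so $|A\cup B|\le2\lfloor m/2\rfloor-1<m$.

*The functions.* For $A\in\mathcal A$ let $f_A(s)=-x$ for $s\in A$, $f_A(s)=x$ for $s\in[m]\setminus A$, $f_A(k-1)=y$, and $f_A(k)=-y$. Each $f_A$ is onto, $U(f_A)\supseteq A$, and $V(f_A)\supseteq[m]\setminus A$. If $B\ne A$, then $f_B$ takes the value $-x$ on $A\cap B$ and $x$ on $A\setminus B$, so it splits $A$ and hence $U(f_A)$. It takes the value $-x$ on $B\setminus A$ and $x$ on $[m]\setminus(A\cup B)$, so it splits $[m]\setminus A$ and hence $V(f_A)$.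

So the functions $f_A$, in any order, split each other's sets. Taking $M_k-1\ge1$ of them as $f_1,\dots,f_M$ and the remaining one as $f_*$ gives a half-scheme of length $M_k-1$. All $M_k$ of them form an open half-scheme. Lemma 6 gives length $2M_k-1$. $\square$

For example, with $k=6$ the family is $\{1,2\},\{1,3\},\{1,4\}$ in $[4]$, so $M_6=3$ and the length is $5$; here Lemma 7 is better, with $8$. For $k=8$ we have $M_8=\binom52=10$, and the length is $19$ against $12$.

For $k=4,5$ we have $M_k=1$, so $2M_k-1\le2k-4$. Together, Lemmas 7 and 8 give a $k$-scheme of length $T_k$ for every $k\ge4$.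

## 6. Point sets with an empty rectangle in every large subset

It remains to find $P$ with $N/\alpha(G_P)$ close to a logarithm.

**Lemma 9.** There is an absolute constant $c>0$ such that for all large $N$ there is a set $P$ with $|P|=N$ and $\alpha(G_P)<N/b$, where $b=b(N)=\lfloor c\ln N/(\ln\ln N)^2\rfloor$.

A bound of this type for rectangles goes back to Chen, Pach, Szegedy and Tardos; here is a complete proof in the form we need. We choose $P$ at random and show that with positive probability *every* subset of $s=\lceil N/b\rceil$ points contains a good pair. The difficulty is the number of subsets: there are up to $(eb)^s$ of them, so a fixed subset must fail with probability less than $e^{-s\ln(eb)}$. One natural round of trials inside a subset consists of at least $s/8$ independent trials, each with success probability at least $c_1/b$. It bounds the failure probability only by $e^{-c_1s/(8b)}$, which is too large by a factor of order $b\ln b$ in the exponent. The remedy is to reveal the $y$-coordinates digit by digit in base $b$. Each digit gives a fresh round, and there are about $\ln N/\ln b$ rounds before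 the subset is shattered into single points. The balance $b\ln b\approx\ln N/\ln b$ explains the size of $b$.

*Proof.* Let $P=\{(i,Y_i):1\le i\le N\}$ with $Y_i$ independent and uniform in $[0,1)$; almost surely the $Y_i$ are distinct. Let $b\ge4$ be an integer, fixed at the end. Write $Y_i=0.d_{i,1}d_{i,2}\dots$ in base $b$; the digits are independent and uniform on $\{0,\dots,b-1\}$. Let $\mathcal F_j$ be the $\sigma$-algebra generated by the first $j$ digits of all the $Y_i$. For a word $w$ of length $j$ let $I_w$ be the set of indices $i$ whose first $j$ digits form $w$. Put $s=\lceil N/b\rceil$, fix an index set $Q$ with $|Q|=s$, and let $J$ be the largest integer with $b^J\le s/2$; for the final choice of $b$ and large $N$ we have $s\ge2$, so $J\ge0$.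

**Step 1: many short pairs at each level.** Here we find the trials of a round. Let $0\le j\le J$ and condition on $\mathcal F_j$. In each $I_w$ with $|w|=j$, list $Q\cap I_w$ increasingly and pair the 1st element with the 2nd, the 3rd with the 4th, and so on. There are $b^j$ words, so the number of pairs is at least
$$\sum_w\frac{|Q\cap I_w|-1}2=\frac{s-b^j}2\ge\frac s4 .$$
The *gap* of a pair $i<i'$ in $I_w$ is $K=\{l\in I_w:i<l<i'\}$. The sets $\{i,i'\}\cup K$ of different pairs are disjoint: for different words because the $I_w$ are disjoint, and within one $I_w$ because the pairs occupy disjoint intervals of indices. So the gaps have total size at most $N$, and fewer than $s/8$ pairs have a gap larger than $8N/s$. Hence at least $s/8$ pairs are *short*, meaning $|K|\le8N/s\le8b$.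

**Step 2: the success probability of a short pair.** For a short pair let $E$ be the event that for some $d\in\{0,\dots,b-2\}$
$$d_{i,j+1}=d,\qquad d_{i',j+1}=d+1,\qquad d_{l,j+1}\notin\{d,d+1\}\ \text{ for all } l\in K .$$
The digits at position $j+1$ are independent of $\mathcal F_j$, and the events for different $d$ are disjoint. We use $1-t\ge e^{-2t}$ on $[0,\frac12]$, which holds because the left side is linear, the right side is convex, and the inequality holds at both endpoints. With $b\ge4$,
$$\Pr(E\mid\mathcal F_j)=\frac{b-1}{b^2}\Big(1-\frac2b\Big)^{|K|}\ge\frac3{4b}\Big(1-\frac2b\Big)^{8b}\ge\frac{3e^{-32}}{4b}=:\frac{c_1}b .$$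
Given $\mathcal F_j$, the events for different short pairs are independent, because they depend on disjoint sets of digits.

**Step 3: success produces a good pair.** Suppose $E$ occurs for the pair $i<i'$ in $I_w$; let $u=(i,Y_i)$ and $v=(i',Y_{i'})$. Both $Y_i$ and $Y_{i'}$ have prefix $w$, followed by $d$ and $d+1$ respectively, so $Y_i<Y_{i'}$. Let $i\le l\le i'$ and $Y_i\le Y_l\le Y_{i'}$. The numbers with prefix $w$ form an interval, so $Y_l$ has prefix $w$, that is, $l\in K\cup\{i,i'\}$. Its next digit lies between $d$ and $d+1$, so $d_{l,j+1}\in\{d,d+1\}$, and this excludes $l\in K$. So the rectangle contains only $u$ and $v$, and $(u,v)$ is a good pair.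

**Step 4: all levels together.** Let $Z_j$ be the event that no $E$ occurs at level $j$. By Steps 1 and 2, $\Pr(Z_j\mid\mathcal F_j)\le(1-c_1/b)^{s/8}$. The events $Z_0,\dots,Z_{j-1}$ depend only on the first $j$ digits, so they are $\mathcal F_j$-measurable, and
$$\Pr(Z_0\cap\dots\cap Z_j)\le\Big(1-\frac{c_1}b\Big)^{s/8}\Pr(Z_0\cap\dots\cap Z_{j-1}).$$
Iterating over $j=0,\dots,J$ and using Step 3,
$$\Pr(Q\text{ contains no good pair})\le\exp\Big(-\frac{c_1s(J+1)}{8b}\Big),\qquad J+1>\log_b\frac s2\ge\frac{\ln(N/2b)}{\ln b}. \tag{3}$$
The bound on $J+1$ holds because $b^{J+1}>s/2$ and $s\ge N/b$.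

**Step 5: the union bound and the choice of $b$.** There are $\binom Ns\le(eN/s)^s\le(eb)^s$ choices of $Q$, and $\ln(eb)=1+\ln b\le2\ln b$. By (3), the expected number of sets $Q$ without a good pair is less than $1$ as soon as $2s\ln b<\frac{c_1s}{8b}\cdot\frac{\ln(N/2b)}{\ln b}$, that is,
$$16\,b(\ln b)^2<c_1\ln(N/2b). \tag{4}$$
Take $b=\lfloor c\ln N/(\ln\ln N)^2\rfloor$ with $c=c_1/64$. For large $N$ we have $b\ge4$, $\ln b\le\ln\ln N$ and $2b\le\sqrt N$; in particular $s\ge N/b\ge2$. Then
$$16\,b(\ln b)^2\le16c\ln N=\frac{c_1}4\ln N<\frac{c_1}2\ln N\le c_1\ln(N/2b),$$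
so (4) holds. With positive probability the $Y_i$ are distinct and every $s$-subset of $P$ contains a good pair. Then $\alpha(G_P)\le s-1<N/b$. $\square$

## 7. From $N^T$ boxes to all $n$, and the failure for every $k\ge4$

**Proof of Theorem 2.** Let $k\ge4$, $T=T_k$, and $N=\lfloor n^{1/T}\rfloor$ with $n$ large. Section 5 provides a $k$-scheme of length $T$, and Lemma 9 provides $P$ with $|P|=N$ and $N/\alpha(G_P)>b(N)$. Proposition 5 gives $N^T\le n$ boxes, all containing the origin, with
$$\chi\ge\big(N/\alpha(G_P)\big)^T\ge b(N)^T .$$

*Padding to exactly $n$ boxes.* Add $n-N^T$ further boxes, pairwise disjoint and disjoint from all others. Every hyperedge $\{B_u,B_v\}$ used in Proposition 5 is still a hyperedge, so the lower bound on $\chi$ persists, and it still follows from hyperedges of size exactly $2$. All boxes other than the added isolated ones contain the origin.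

*The size of $b(N)$.* Since $N\ge\frac12n^{1/T}$, we have $\ln N\ge\frac{\ln n}T-\ln2\ge\frac{\ln n}{2T}$ for large $n$, and $\ln\ln N\le\ln\ln n$. Hence
$$\frac{c\ln N}{(\ln\ln N)^2}\ge\frac{c}{2T}\cdot\frac{\ln n}{(\ln\ln n)^2}.$$
Here $\ln n=(\ln2)\lg n$ and $\ln\ln n\le\ln\lg n\le\lg\lg n$, so the right side is at least $\frac{c\ln2}{2T}\cdot\frac{\lg n}{(\lg\lg n)^2}$. It tends to infinity, and rounding down loses at most a factor $2$ for large $n$. So $b(N)\ge c'_k\,\lg n/(\lg\lg n)^2$ with $c'_k=\frac{c\ln2}{4T}$, and
$$\chi(N_{\mathcal B})\ge b(N)^T\ge c_k\left(\frac{\lg n}{(\lg\lg n)^2}\right)^{T_k},\qquad c_k=(c'_k)^{T_k}.\qquad\square$$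

**Remark.** The padding can also be done so that all $n$ boxes contain a common point. Add instead cubes $[-\varepsilon_i,\varepsilon_i]^k$ with distinct $\varepsilon_i\in(0,1)$. The test points of Proposition 5 have all coordinates of absolute value at least $1$, so they lie in no added cube, and the hyperedges $\{B_u,B_v\}$ survive. Since $T_k\ge2k-4$, this gives $n$ boxes through the origin with $\chi\ge c_k\big(\lg n/(\lg\lg n)^2\big)^{2k-4}$ for large $n$.

**Proof of Corollary 3.** For $k\ge4$ we have $T_k\ge2k-4\ge k>k-1$. For any $h<T_k$, Theorem 2 gives, for all large $n$, sets of $n$ boxes with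
$$\frac{\chi(N_{\mathcal B})}{\lg^hn}\ \ge\ c_k\,\frac{(\lg n)^{T_k-h}}{(\lg\lg n)^{2T_k}}\longrightarrow\infty .$$
So no bound $O(\lg^hn)$ holds. With $h=k-1$ this contradicts the conjecture in every dimension $k\ge4$.

For the growth, $T_k\ge2M_k-1\ge M_k$ because $M_k\ge1$. The $k-2$ binomial coefficients of order $k-3$ sum to $2^{k-3}$, so the largest is at least $2^{k-3}/(k-2)$. If $k$ is even, then $\lfloor k/2\rfloor-2=(k-4)/2=\lfloor(k-3)/2\rfloor$, so $M_k$ is a largest one, and $M_k\ge2^{k-3}/(k-2)$. If $k=2q+3$ is odd, then $q\ge1$ and
$$M_k=\binom{2q}{q-1}=\frac q{q+1}\binom{2q}q\ge\frac12\cdot\frac{2^{k-3}}{k-2}.$$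
In both cases $M_k\ge2^{k-4}/(k-2)$. So an exponent of $\lg n$ that is correct in every dimension, if it exists, must grow at least exponentially in $k$. $\square$
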